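\title{Singular moduli of degree at least three are not roots of trinomials}

\begin{abstract}
We prove Riffaut's conjecture: a singular modulus of degree at least $3$ is not a root of a trinomial $X^m+AX^n+B$ with rational coefficients and $B\neq0$. The proof is unconditional and plays the primes $7$ and $13$ against the complex absolute value. If one of these primes is prime to the conductor and does not split in the CM field, then all conjugates reduce to the unique supersingular $j$-invariant and lie in a small $p$-adic disc, and in such a disc a polynomial with $k+1$ terms has at most $k$ roots. In the opposite case there are reduced quadratic forms with small leading coefficients, and the absolute values of the conjugates are too far apart for a trinomial. Four discriminants escape both arguments and are treated at the prime $17$. The $p$-adic argument also bounds the number of roots of sparse polynomials in an infinite family of singular moduli.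
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $j(z)=q^{-1}+744+196884q+21493760q^2+\cdots$, with $q=e^{2\pi iz}$, be the classical $j$-function on the upper half-plane $\mathbb H$. A \emph{singular modulus} is a number $j(\tau)$ with $\tau\in\mathbb H$ a quadratic irrationality; equivalently, it is the $j$-invariant of an elliptic curve $E$ over $\mathbb C$ with complex multiplication. If $aT^2-bT+c\in\mathbb Z[T]$ is the primitive minimal polynomial of $\tau$ with $a>0$, then $\Delta=b^2-4ac$ is the \emph{discriminant} of $j(\tau)$; it is also the discriminant of the imaginary quadratic order $\operatorname{End}(E)$. The singular moduli of discriminant $\Delta$ are algebraic integers of degree $h(\Delta)$, the class number of $\Delta$, and they form one Galois orbit over $\mathbb Q$.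

A \emph{trinomial} is a polynomial $X^m+AX^n+B$ with integers $m>n>0$ and $B\neq0$; the value $A=0$ is allowed. Riffaut conjectured in 2019 (see \cite{Tri}):
\begin{quote}
\emph{A singular modulus of degree $h\ge3$ is not a root of a trinomial with rational coefficients.}
\end{quote}

The degree is one measure of the complexity of an algebraic number; the least number of terms of a rational polynomial that vanishes at it is another, and the two are unrelated in general. A root of $X^m-2$ has degree $m$, and a root of $X^3-X-1$ has degree $3$. The conjecture says that for singular moduli three terms suffice only for the trivial reason that the degree is at most $2$. A count of parameters supports this. Fix $(m,n)$. A rational trinomial that vanishes at a singular modulus vanishes at all its conjugates $x_1,\dots,x_h$, and this is a system of $h$ linear equations in the two unknowns $A,B$. Three of these equations are compatible only if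
\begin{equation}\label{eq:det}
\det\begin{pmatrix}1&1&1\\ x_1^n&x_2^n&x_3^n\\ x_1^m&x_2^m&x_3^m\end{pmatrix}=0,
\end{equation}
and nothing suggests such a coincidence. The difficulty is to exclude it for all $\Delta$, $m$ and $n$ at once.

\subsection{Results}

Rationality of the coefficients serves only to pass from one root to its conjugates, so we prove a statement with complex coefficients.

\begin{theorem}\label{thm:main}
Let $\Delta$ be a discriminant with $h(\Delta)\ge3$. No polynomial $X^m+AX^n+B$ with $m>n>0$, $A,B\in\mathbb C$, $B\neq0$ (the value $A=0$ is allowed) vanishes at all $h(\Delta)$ singular moduli of discriminant $\Delta$.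
\end{theorem}

Riffaut's conjecture follows, and with it a complete answer.

\begin{theorem}\label{thm:iff}
A singular modulus $x$ of degree $h$ is a root of a trinomial over $\mathbb Q$ if and only if $h\le2$ and $x\neq0$.
\end{theorem}

\begin{proof}[Proof, assuming Theorem~\ref{thm:main}]
Let $x$ be a root of a rational trinomial. Then $x\neq0$ because $B\neq0$. The trinomial vanishes at all singular moduli of the same discriminant, so $h\le2$ by Theorem~\ref{thm:main}. Conversely, if $h=2$, the minimal polynomial $X^2+aX+b$ of $x$ has $b\neq0$ and is a trinomial. If $h=1$ and $x\neq0$, then $x\in\mathbb Q$ is a root of $X^2-(x+1)X+x$.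
\end{proof}

The $p$-adic half of the proof applies to polynomials with more terms and to singular moduli of different discriminants.

\begin{theorem}\label{thm:sparse}
Let $p\in\{7,13\}$ and let $\Sigma_p$ be the set of singular moduli whose discriminant has conductor prime to $p$ and whose CM field is one in which $p$ does not split. Let $1\le k\le p-3$. A nonzero polynomial in $\mathbb C[X]$ with at most $k+1$ terms has at most $k$ distinct roots in $\Sigma_p$. Hence $x\in\Sigma_p$ of degree $>k$ is not a root of a nonzero polynomial over $\mathbb Q$ with at most $k+1$ terms. The bound $k$ is optimal.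
\end{theorem}

\subsection{The method}

The singular moduli of discriminant $\Delta$ correspond to reduced forms $(a,b,c)$ and have absolute value close to $e^{\pi\sqrt{|\Delta|}/a}$. The one with $a=1$ dominates the others, and a trinomial that vanishes at a dominant root forces all smaller roots to have almost the same absolute value (Lemma~\ref{lem:arch}). Two forms with small and different leading coefficients $a,a'>1$ therefore exclude a trinomial. Such forms come from small primes that are not inert in $K=\mathbb Q(\sqrt\Delta)$, and the argument is silent when the small primes are inert.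

A prime $p$ that does not split gives information of another kind: the singular moduli reduce to supersingular invariants. For $p=7$ and $p=13$ there is only one such invariant, and it is nonzero. All conjugates then lie in one small $p$-adic disc, where determinants such as the one in \eqref{eq:det} do not vanish (Lemma~\ref{lem:padic}). So each of $7$ and $13$ either ends the proof $p$-adically or supplies a form with bounded leading coefficient, and the two primes together supply the two forms that the archimedean argument needs as soon as $|\Delta|$ is large enough.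

Section~\ref{sec:facts} recalls the standard facts, and Section~\ref{sec:23} carries out the $p$-adic argument by hand for $\Delta=-23$. Sections~\ref{sec:padic} and~\ref{sec:ss} contain the general $p$-adic argument and the proof of Theorem~\ref{thm:sparse}; Section~\ref{sec:arch} contains the archimedean one. Section~\ref{sec:four} combines them and leaves $\Delta\in\{-108,-139,-243,-283\}$, which are excluded in Sections~\ref{sec:quat} and~\ref{sec:108}.

\section{Notation and standard facts}\label{sec:facts}

A \emph{discriminant} is a negative integer $\Delta\equiv0,1\pmod 4$. We write $\Delta=f^2D$ with $D$ fundamental and $f$ the conductor, and put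
\[
K=\mathbb Q(\sqrt\Delta),\qquad \mathcal O_\Delta=\mathbb Z\Big[\frac{\Delta+\sqrt\Delta}2\Big],\qquad s=\sqrt{|\Delta|},\qquad h=h(\Delta).
\]
A prime $p$ divides $f$ if and only if $\Delta/p^2$ is a discriminant. An odd prime $p\nmid f$ splits, ramifies or is inert in $K$ according as $\Delta$ is a nonzero square, zero or a nonsquare modulo $p$; if $2\nmid f$, then $2$ splits, ramifies or is inert according as $\Delta\equiv1\pmod 8$, $\Delta$ is even or $\Delta\equiv5\pmod 8$. The singular moduli of discriminant $\Delta$ are $x_1,\dots,x_h$, and $H=K(x_1)$ is the ring class field.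

We call $\Delta$ \emph{trinomial} if $h\ge3$ and some $X^m+AX^n+B$ as in Theorem~\ref{thm:main} vanishes at all $x_i$. Theorem~\ref{thm:main} says that no discriminant is trinomial. We always put $d=m-n$.

For a prime $p$, the letter $v$ denotes a place of $\overline{\mathbb Q}$ above $p$, extended to $\mathbb C_p$ and normalized by $v(p)=1$. For algebraic integers, $x\equiv y$ at $v$ means $v(x-y)>0$.

\medskip\noindent\textbf{(F1) Reduced forms.} The map $(a,b,c)\mapsto j(\tau)$, $\tau=(b+\sqrt\Delta)/(2a)$, is a bijection from the classes of primitive positive definite forms of discriminant $b^2-4ac=\Delta$ to $\{x_1,\dots,x_h\}$. Call a form \emph{reduced} if $|b|\le a\le c$. Every class contains a reduced form; for it $3a^2\le|\Delta|$, the point $\tau$ lies in the closed standard fundamental domain, and $\operatorname{Im}\tau=s/(2a)$. The coefficient $a$ of a reduced form is the minimum of the form on nonzero integer vectors, so reduced forms with different $a$ are inequivalent, and $a=1$ only for the principal class. Two distinct reduced forms are equivalent only if they are $(a,\pm b,c)$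 with $|b|=a$ or $a=c$. The forms $(a,\pm b,c)$ give complex conjugate singular moduli. We let $x_1$ correspond to the principal class.

\medskip\noindent\textbf{(F2) Size of $j$.} For $\tau$ in the closed standard fundamental domain,
\[
\big||j(\tau)|-e^{2\pi\operatorname{Im}\tau}\big|\le2079
\]
\cite[Lemma~1]{BMZ}. Indeed, the coefficients of $j$ are nonnegative and $\operatorname{Im}\tau\ge\sqrt3/2$, so the left side is at most $j(i\sqrt3/2)-e^{\pi\sqrt3}=1417905000-818626500\sqrt3-e^{\pi\sqrt3}<2079$. Thus a reduced form with leading coefficient $a$ gives a singular modulus whose absolute value is within $2079$ of $e^{\pi s/a}$.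

\medskip\noindent\textbf{(F3) Ramification.} The field $H$ is Galois over $\mathbb Q$, contains all $x_i$, and $H/K$ is unramified outside $f$ \cite[\S\S9, 11]{Cox}. So if $p\nmid f$, the ramification index of $H/\mathbb Q$ above $p$ is at most $2$, and it is $1$ if $p\nmid\Delta$. An element $y\in H$ with $v(y)>0$ then has $v(y)\ge\frac12$, respectively $v(y)\ge1$.

\medskip\noindent\textbf{(F4) Reduction.} Let $E$ be an elliptic curve with $j(E)=x_i$. After a finite extension of the base field, $E$ has good reduction $\widetilde E$ at $v$, and $j(\widetilde E)$ is the residue of $x_i$. If $p$ does not split in $K$, then $\widetilde E$ is supersingular, that is, it has no point of order $p$ over $\overline{\mathbb F}_p$ (Deuring; see \cite[Ch.~13, Thm.~12]{Lang}).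

\medskip\noindent\textbf{(F5) Supersingular invariants.} In characteristic $p\ge5$ the number of supersingular $j$-invariants is $\lfloor p/12\rfloor+0,1,1,2$ for $p\equiv1,5,7,11\pmod{12}$ respectively; $0$ is supersingular if and only if $p\equiv2\pmod3$, and $1728$ if and only if $p\equiv3\pmod4$ \cite[V.4]{Sil}. Hence there is exactly one supersingular invariant for $p=7$ (namely $1728\equiv6$) and exactly one for $p=13$, and both are nonzero. There are two for $p=17$, one of them $0$, and two for $p=19$, both nonzero.

\medskip\noindent\textbf{(F6) Class numbers.} For a discriminant $\Delta'$ and a prime $p$,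
\[
h(p^2\Delta')=\frac{h(\Delta')}u\Big(p-\Big(\frac{\Delta'}p\Big)\Big),
\]
where $u=3,2,1$ for $\Delta'=-3$, $\Delta'=-4$ and all other $\Delta'$ respectively \cite[Cor.~7.28]{Cox}. The symbol is the Kronecker symbol; for $p=2$ it is $0,1,-1$ for $\Delta'$ even, $\Delta'\equiv1$, $\Delta'\equiv5\pmod8$.

\medskip\noindent\textbf{(F7) The $p$-adic logarithm.} We have $v(l!)\le\frac{l-1}{p-1}$ for $l\ge1$. The series $\log$ is an isomorphism from the multiplicative group $\{u\in\mathbb C_p: v(u-1)>\frac1{p-1}\}$ onto the additive group $\{w\in\mathbb C_p:v(w)>\frac1{p-1}\}$, its inverse is $\exp w=\sum_{l\ge0}w^l/l!$, and $v(\log u)=v(u-1)$.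

\section{The discriminant $-23$}\label{sec:23}

For $|\Delta|<27$ a reduced form has $a\le2$, and two classes with $a=2$ can only be $(2,\pm1,c)$ with $c\ge3$. So $-23$ is the first discriminant with $h\ge3$; its classes are $(1,1,6)$ and $(2,\pm1,3)$. The singular moduli $x_2,x_3$ are complex conjugates, so comparing their absolute values gives nothing. We use the prime $7$ instead.

Since $-23\equiv5$ is a nonsquare modulo $7$, the prime $7$ is inert in $K$. Fix $v$ above $7$. By (F4) and (F5), $x_1\equiv x_2\equiv x_3\equiv6$. So the $x_i$ are units at $v$, and by (F3) the distinct numbers $1$, $u=x_2/x_1$, $u'=x_3/x_1$ satisfy $v(u-1)\ge1$ and $v(u'-1)\ge1$. By (F7), $w=\log u$ and $w'=\log u'$ are distinct, nonzero and of valuation at least $1$.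

Suppose that \eqref{eq:det} holds. Divide the rows by $1,x_1^n,x_1^m$ and subtract the first column from the other two. This gives
\[
0=(u^n-1)(u'^m-1)-(u'^n-1)(u^m-1).
\]
The logarithm turns the unknown exponents into coefficients of power series: $u^n-1=\sum_{l\ge1}n^lw^l/l!$, and likewise for the other three factors. Multiplying out and pairing the index $(l,l')$ with $(l',l)$, we obtain
\begin{equation}\label{eq:hand}
0=\sum_{1\le l<l'}\frac{\big(n^lm^{l'}-n^{l'}m^l\big)\big(w^lw'^{\,l'}-w^{l'}w'^{\,l}\big)}{l!\,l'!}.
\end{equation}
The first factor of the numerator is an integer multiple of $nm(m-n)$. The second is $ww'(w'-w)$ times a homogeneous polynomial in $w,w'$ of degree $l+l'-3$ with integer coefficients. So the right side of \eqref{eq:hand} equals $nm(m-n)\,ww'(w'-w)\,S$, where the term $(l,l')=(1,2)$ contributes $\frac12$ to $S$, and a term with $\sigma=l+l'\ge4$ contributes a number of valuation at least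
\[
(\sigma-3)-\frac{l-1}6-\frac{l'-1}6=\frac{5\sigma-16}6\ge\frac23 .
\]
Hence $S$ is a $7$-adic unit, the right side of \eqref{eq:hand} is nonzero, and $-23$ is not trinomial.

Two features carry over to the general case. First, the factor $nm(m-n)$, whose valuation we cannot control, is common to all terms; this is why the argument is uniform in $m$ and $n$. Second, the size of the disc matters only through the competition between powers of $w,w'$ and factorials. If $v(w),v(w')\ge\theta$, the first term with $p$ in its denominator is $(l,l')=(1,p)$, and its contribution to $S$ has valuation at least $(p-2)\theta-1$. This bound is positive exactly when $\theta>\frac1{p-2}$.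

\section{Sparse polynomials in a small $p$-adic disc}\label{sec:padic}

For $k+1$ points and $k+1$ exponents, the pairing of indices in \eqref{eq:hand} is replaced by the Cauchy--Binet formula, the common factors become Vandermonde determinants, and the threshold becomes $\frac1{p-k}$.

\begin{lemma}\label{lem:padic}
Let $p$ be an odd prime, $1\le k<p$ and $\theta>\frac1{p-k}$. Let $u_0,\dots,u_k\in\mathbb C_p$ be distinct with $v(u_j-1)\ge\theta$, and let $0\le a_0<\dots<a_k$ be integers. Then $\det(u_j^{a_i})_{0\le i,j\le k}\neq0$.
\end{lemma}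

\begin{proof}
Since $k\ge1$ we have $\theta>\frac1{p-1}$. By (F7) the elements $w_j=\log u_j$ are distinct, $v(w_j)\ge\theta$, and $u_j^a=\exp(aw_j)=\sum_{l\ge0}a^lw_j^l/l!$ for integers $a\ge0$, with $0^0=1$. For $N\ge k$ put
\[
T_N=\det\Big(\sum_{l=0}^Na_i^l\,\frac{w_j^l}{l!}\Big)_{i,j},
\]
so that $T_N\to\det(u_j^{a_i})$ as $N\to\infty$. The matrix is the product of the $(k+1)\times(N+1)$ matrix $(a_i^l)_{i,l}$ and the $(N+1)\times(k+1)$ matrix $(w_j^l/l!)_{l,j}$. The Cauchy--Binet formula expresses $T_N$ as a sum over sets of $k+1$ indices $l=(l_0<\dots<l_k)$ in $[0,N]$: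
\[
T_N=\sum_{l}\frac{\det(a_i^{l_r})_{i,r}\,\det(w_j^{l_r})_{j,r}}{\prod_rl_r!}.
\]
Let $V(X)=\det(X_i^r)_{i,r}=\prod_{i<j}(X_j-X_i)$. The polynomial $\det(X_i^{l_r})$ vanishes when $X_i=X_j$, so it is divisible in $\mathbb Z[X_0,\dots,X_k]$ by the pairwise nonassociate primes $X_j-X_i$, hence by $V$. The quotient $s_l$ (a Schur polynomial) has integer coefficients and is homogeneous of degree $\sum_r\mu_r$, where $\mu_r=l_r-r\ge0$. Therefore
\[
T_N=V(a)V(w)S_N,\qquad S_N=\sum_l\frac{s_l(a)\,s_l(w)}{\prod_rl_r!},
\]
with $s_l(a)\in\mathbb Z$ and $v(s_l(w))\ge\theta\sum_r\mu_r$.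

We claim that $v((\mu+r)!)\le\frac\mu{p-k}$ for $0\le r\le k$ and $\mu\ge0$. It suffices to take $r=k$. If $\mu+k<p$, then $v((\mu+k)!)=0$. If $\mu\ge p-k$, then $v((\mu+k)!)\le\frac{\mu+k-1}{p-1}$ by (F7), and the inequality $\frac{\mu+k-1}{p-1}\le\frac\mu{p-k}$ is equivalent to $(k-1)(p-k)\le(k-1)\mu$, which holds.

So the term of $S_N$ with index $l$ has valuation at least $(\theta-\frac1{p-k})\sum_r\mu_r$, which is positive unless all $\mu_r$ vanish. The term with all $\mu_r=0$ is $1/\prod_{r\le k}r!$, a unit because $k<p$. Hence $v(S_N)=0$, and $v(T_N)=v(V(a)V(w))$ for all $N\ge k$. This value is finite, because the $a_i$ are distinct and the $w_j$ are distinct, and it does not depend on $N$. The limit $\det(u_j^{a_i})$ has the same finite valuation and is not zero.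
\end{proof}

\begin{remark}
For $k=1$ the strict inequality $\theta>\frac1{p-1}$ cannot be relaxed: a primitive $p$-th root of unity $\zeta$ has $v(\zeta-1)=\frac1{p-1}$, and the binomial $X^p-1$ vanishes at both $1$ and $\zeta$.
\end{remark}

By (F3), the radius available for singular moduli is $\theta=\frac12$.

\begin{corollary}\label{cor:disc}
Let $p$ be a prime and $1\le k\le p-3$. Let $c\in\overline{\mathbb Q}^{\,*}$ and let $\xi_0,\dots,\xi_k\in\overline{\mathbb Q}$ be distinct with $v(\xi_j/c-1)\ge\frac12$. Then no nonzero polynomial in $\mathbb C[X]$ with at most $k+1$ terms vanishes at all $\xi_j$.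
\end{corollary}

\begin{proof}
Suppose that such a polynomial exists, and enlarge its set of exponents to $k+1$ exponents $0\le a_0<\dots<a_k$. Its coefficients are a nonzero complex solution of a linear system with matrix $(\xi_j^{a_i})$, so the algebraic number $\det(\xi_j^{a_i})$ is zero. Dividing the $i$-th row by $c^{a_i}$ gives $\det((\xi_j/c)^{a_i})=0$. This contradicts Lemma~\ref{lem:padic} with $\theta=\frac12$, since $p-k\ge3$ gives $\frac12>\frac1{p-k}$.
\end{proof}

\section{Supersingular reduction at $7$, $13$, $17$ and $19$}\label{sec:ss}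

To apply Corollary~\ref{cor:disc} we need singular moduli with a common \emph{nonzero} residue: a congruence $x\equiv y\equiv0$ says nothing about $x/y-1$. By (F5), the primes $p\ge5$ with exactly one supersingular invariant are $5$, $7$ and $13$, and for $p=5$ that invariant is $0$. This singles out $7$ and $13$.

\begin{proof}[Proof of Theorem~\ref{thm:sparse}]
Let $\xi_0,\dots,\xi_k\in\Sigma_p$ be distinct and fix $v$ above $p$. Since $p$ does not split in the CM fields, all $\xi_j$ reduce to the unique supersingular invariant, which is nonzero, by (F4) and (F5). The Frobenius automorphism permutes the supersingular invariants, so it fixes this one, which therefore lies in $\mathbb F_p$. Let $c\in\mathbb Z$ lift it; then $v(c)=0$. The $\xi_j$ may have different discriminants, but $\xi_j-c$ lies in the ring class field of $\xi_j$, and the conductor is prime to $p$; so $v(\xi_j/c-1)=v(\xi_j-c)\ge\frac12$ by (F3). By Corollary~\ref{cor:disc}, no nonzero polynomial with at most $k+1$ terms vanishes at all $\xi_j$. This is the first statement.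

A rational polynomial that vanishes at $x\in\Sigma_p$ vanishes at all conjugates of $x$; they have the same discriminant, so they lie in $\Sigma_p$. This gives the second statement. Finally, $\Sigma_p$ is infinite, since it contains the singular moduli of all orders of $\mathbb Q(\sqrt{-p})$ of conductor prime to $p$. For distinct $\xi_1,\dots,\xi_k\in\Sigma_p$ the polynomial $\prod_i(X-\xi_i)$ has at most $k+1$ terms and $k$ roots in $\Sigma_p$, so the bound $k$ is attained.
\end{proof}

At $17$ and $19$ there are two supersingular invariants, and the conclusions are weaker.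

\begin{proposition}\label{prop:primes}
Let $\Delta$ be trinomial.
\begin{enumerate}
\item[(i)] Each of the primes $7$ and $13$ divides $f$ or splits in $K$.
\item[(ii)] If $h\ge5$, then $19$ divides $f$ or splits in $K$.
\item[(iii)] If $17\nmid f$ and $17$ does not split in $K$, then for every $v$ above $17$ some $x_i\equiv0$ at $v$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $p\ge5$ be a prime that does not divide $f$ and does not split in $K$, and let $v$ lie above $p$. All $x_i$ reduce to supersingular invariants by (F4). If $x_i$ and $x_j$ have the same nonzero residue, then $v(x_i/x_j-1)=v(x_i-x_j)\ge\frac12$ by (F3). Corollary~\ref{cor:disc} with $k=2$, and with $c$ one of the roots, shows that each nonzero residue is attained by at most two of the $x_i$. Now use (F5). For $p=7,13$ we get $h\le2$, a contradiction, which proves (i). For $p=19$ we get $h\le4$, which proves (ii). For $p=17$, if no $x_i$ has residue $0$, then all have the same nonzero residue and $h\le2$; this proves (iii).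
\end{proof}

\section{Absolute values}\label{sec:arch}

Proposition~\ref{prop:primes} says that $7$ and $13$ split or divide the conductor. In both cases there are forms with small leading coefficient, and we now show that two of them exclude a trinomial. The reason is that at roots much smaller than a given root $x_1$ the term $X^m$ is negligible, so the trinomial behaves like the binomial $AX^n+B$, all of whose roots have the same absolute value.

\begin{lemma}\label{lem:arch}
Let $x_1,x,x'\in\mathbb C$ be roots of $X^m+AX^n+B$, with $m>n>0$ and $B\neq0$, such that $|x'|\le|x|<|x_1|$. Put $\varepsilon=|x|/|x_1|$ and $d=m-n$. Then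
\[
\Big|1-\Big(\frac{x'}x\Big)^n\Big|\le\frac{2\varepsilon^d}{1-\varepsilon}\qquad\text{and}\qquad\Big|\frac{x'}x\Big|\ge1-\frac{2\varepsilon}{1-\varepsilon}.
\]
\end{lemma}

\begin{proof}
The roots are nonzero because $B\neq0$. Any two roots satisfy $\xi^m-\eta^m=-A(\xi^n-\eta^n)$. Eliminating $A$ between the pairs $(x_1,x)$ and $(x,x')$ gives
\[
(x_1^m-x^m)(x^n-x'^n)=(x_1^n-x^n)(x^m-x'^m),
\]
hence $|x_1|^m(1-\varepsilon^m)\,|x^n-x'^n|\le|x_1|^n(1+\varepsilon^n)\cdot2|x|^m$. Divide by $|x_1|^m(1-\varepsilon^m)|x|^n$. Since $n\ge1$ and $m\ge2$, we have $\frac{1+\varepsilon^n}{1-\varepsilon^m}\le\frac{1+\varepsilon}{1-\varepsilon^2}=\frac1{1-\varepsilon}$, and the first inequality follows. For the second, $|x'/x|\ge|x'/x|^n\ge1-\frac{2\varepsilon^d}{1-\varepsilon}$ and $d\ge1$.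
\end{proof}

We say that an integer $a$ \emph{occurs} for $\Delta$ if there is a reduced primitive form of discriminant $\Delta$ with leading coefficient $a$. Because of the error term in (F2), two leading coefficients give visibly different absolute values only if $s$ is large compared with them; the closer $a'/a$ is to $1$, the larger $s/a'$ must be.

\begin{lemma}\label{lem:crit}
Suppose that $a$ and $a'$ occur for $\Delta$, that $1<a<a'$, and that one of the following holds:
\[
\text{{\rm(C1)} } a'\ge2a,\ s\ge\tfrac32a';\qquad
\text{{\rm(C2)} } a'\ge\tfrac75a,\ s\ge2a';\qquad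
\text{{\rm(C3)} } a'\ge\tfrac87a,\ s\ge\tfrac52a'.
\]
Then $\Delta$ is not trinomial.
\end{lemma}

\begin{proof}
We first show that
\begin{equation}\label{eq:cr}
e^{\pi s/a}\ge1.1\,e^{\pi s/a'}+4400 .
\end{equation}
Each condition reads $a'/a\ge\lambda_0$, $\beta\ge\beta_0$, where $\beta=s/a'$. Then $e^{\pi s/a}\ge e^{\pi\lambda_0\beta}$, so it suffices to show that $g(\beta)=e^{\pi\beta}\big(e^{\pi(\lambda_0-1)\beta}-1.1\big)$ is at least $4400$. Both factors increase with $\beta$, so it suffices to check $g(\beta_0)\ge4400$:
\[
\begin{array}{c|c|c|c|c}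
&\pi\lambda_0\beta_0&e^{\pi\lambda_0\beta_0}&\pi\beta_0&1.1\,e^{\pi\beta_0}+4400\\ \hline
\text{(C1)}&3\pi=9.424\ldots&>12000&3\pi/2=4.712\ldots&<4530\\
\text{(C2)}&14\pi/5=8.796\ldots&>6600&2\pi=6.283\ldots&<5000\\
\text{(C3)}&20\pi/7=8.975\ldots&>7900&5\pi/2=7.853\ldots&<7240
\end{array}
\]

Let $x,x'$ be singular moduli given by reduced forms with leading coefficients $a,a'$. By (F2) and \eqref{eq:cr}, and since $4400>2.1\cdot2079$,
\[
|x|\ge e^{\pi s/a}-2079\ge1.1\,\big(e^{\pi s/a'}+2079\big)\ge1.1\,|x'| .
\]
Put $T=e^{\pi s/2}$. As $a\ge2$, we have $T\ge e^{\pi s/a}\ge4400$, and (F2) gives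
\[
\varepsilon=\frac{|x|}{|x_1|}\le\frac{T+2079}{T^2-2079}\le\frac{2T}{T^2/2}=\frac4T<10^{-3}.
\]
If $\Delta$ were trinomial, Lemma~\ref{lem:arch} would give $|x'/x|>0.99>1/1.1$, a contradiction.
\end{proof}

The next lemma produces leading coefficients. In each part the size condition is $s\ge2a$, which is also the size condition in (C2).

\begin{lemma}\label{lem:forms}
\begin{enumerate}
\item[(a)] If the prime $p\nmid f$ is not inert in $K$ and $s\ge2p$, then $p$ occurs for $\Delta$.
\item[(b)] If $p\mid f$ is an odd prime and $s\ge2p^2$, then $p^2$ occurs for $\Delta$.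
\item[(c)] If $2\mid f$, $\Delta/4\not\equiv1\pmod8$ and $s\ge8$, then $4$ occurs for $\Delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We need $b$ with $|b|\le p$ and $b^2\equiv\Delta\pmod{4p}$. For odd $p$, the integer $\Delta$ is a square modulo $p$. Choose a class $b$ modulo $2p$ with $b^2\equiv\Delta\pmod p$ and $b\equiv\Delta\pmod2$, and a representative in $[-p,p]$; then $b^2\equiv\Delta\pmod4$ because $\Delta\equiv0,1\pmod4$. For $p=2$ we have $\Delta\equiv1$, $0$ or $4\pmod8$, and we take $b=1$, $0$ or $2$. Put $c=(b^2-\Delta)/(4p)\ge s^2/(4p)\ge p$. The form $(p,b,c)$ is reduced. If it were imprimitive, then $p\mid b$ and $p\mid c$, so $\Delta/p^2=(b/p)^2-4(c/p)$ would be a discriminant and $p$ would divide $f$.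

(b) Here $\Delta'=\Delta/p^2$ is a discriminant. Consider $(p^2,pb',c)$ with $c=(b'^2-\Delta')/4$, where $b'\in\{0,2\}$ if $\Delta'$ is even and $b'\in\{1,3\}$ if $\Delta'$ is odd. Its discriminant is $p^2(b'^2-4c)=\Delta$. The two values of $c$ differ by $1$ or $2$, so one of them is prime to $p$, and then the form is primitive. It is reduced, since $pb'\le3p\le p^2$ and $c\ge s^2/(4p^2)\ge p^2$.

(c) Here $\Delta'=\Delta/4$ is a discriminant, and $4\mid\Delta'$ or $\Delta'\equiv5\pmod8$. Consider $(4,2b',c)$ with $c=(b'^2-\Delta')/4\ge s^2/16\ge4$. If $4\mid\Delta'$, the values of $c$ for $b'=0,2$ differ by $1$, and we choose $b'$ with $c$ odd. If $\Delta'\equiv5\pmod8$, then $b'=1$ gives $c$ odd. In both cases the form is primitive and reduced.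
\end{proof}

For some small discriminants we shall need explicit forms. Table~\ref{tab:forms} lists them. In each row both forms are primitive and reduced of discriminant $\Delta$, the ratio $a'/a$ is as required by the condition shown, and $|\Delta|$ is at least the bound shown. By Lemma~\ref{lem:crit}, none of these sixteen discriminants is trinomial.

\begin{table}[ht]
\centering
\begin{tabular}{rllcr|rllcr}
$|\Delta|$&\multicolumn{2}{c}{forms}&&bound&$|\Delta|$&\multicolumn{2}{c}{forms}&&bound\\ \hline
55&(2,1,7)&(4,3,4)&C1&36&192&(3,0,16)&(4,4,13)&C3&100\\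
68&(2,2,9)&(3,2,6)&C2&36&196&(2,2,25)&(5,2,10)&C2&100\\
87&(2,1,11)&(3,3,8)&C2&36&412&(7,6,16)&(8,2,13)&C3&400\\
103&(2,1,13)&(4,3,7)&C2&64&507&(3,3,43)&(7,5,19)&C2&196\\
131&(3,1,11)&(5,3,7)&C2&100&523&(7,3,19)&(11,7,13)&C2&484\\
152&(2,0,19)&(3,2,13)&C2&36&588&(3,0,49)&(4,2,37)&C3&100\\
159&(2,1,20)&(3,3,14)&C2&36&675&(7,5,25)&(9,3,19)&C3&506.25\\
160&(4,4,11)&(5,0,8)&C3&156.25&1323&(9,3,37)&(13,9,27)&C2&676
\end{tabular}
\caption{Discriminants excluded by Lemma~\ref{lem:crit}: two reduced primitive forms with leading coefficients $a<a'$, the condition of the lemma that applies, and the lower bound $(\frac32a')^2$, $(2a')^2$ or $(\frac52a')^2$ that this condition requires of $|\Delta|=s^2$.}\label{tab:forms}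
\end{table}

\section{Reduction to four discriminants}\label{sec:four}

\begin{proposition}\label{prop:four}
A trinomial discriminant belongs to $\{-108,-139,-243,-283\}$.
\end{proposition}

\begin{proof}
Let $\Delta$ be trinomial. For $p\in\{7,13\}$ put $a_p=p$ if $p\nmid f$ and $a_p=p^2$ if $p\mid f$. By Proposition~\ref{prop:primes}(i) and Lemma~\ref{lem:forms}(a),(b), the integer $a_p$ occurs if $s\ge2a_p$. The ratio of the larger of $a_7,a_{13}$ to the smaller is $\frac{13}7$, $\frac{49}{13}$, $\frac{169}7$ or $\frac{169}{49}$, at least $\frac75$ in each case. So (C2) gives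
\begin{equation}\label{eq:bound}
s<2\max(a_7,a_{13}).
\end{equation}
Only finitely many discriminants remain. When $7$ or $13$ divides $f$ the range is long, but the class number is then large, and the prime $19$ becomes available.

\medskip\noindent\textbf{Case 1: $13\mid f$.} Write $\Delta=169\Delta'$. By \eqref{eq:bound}, $s<338$, so $|\Delta'|<676<3\cdot19^2$ and $19\nmid f$. The value $\Delta'=-3$ gives $\Delta=-507$, which is in Table~\ref{tab:forms}. Otherwise $h\ge(13-1)/2=6$ by (F6), so $19$ splits by Proposition~\ref{prop:primes}(ii). The ratios $\frac{19}7$ and $\frac{49}{19}$ exceed $\frac75$, so Lemma~\ref{lem:forms} and (C2) give $s<2\max(a_7,19)$. If $7\mid f$, this says $s<98$, whereas $s\ge91\sqrt3>157$. If $7\nmid f$, it says $s<38$, so $|\Delta'|<1444/169<9$ and $\Delta'\in\{-4,-7,-8\}$. Then $\Delta\equiv\Delta'\equiv3,0,6\pmod7$ is not one of the nonzero squares $1,2,4$, so $7$ does not split, contrary to Proposition~\ref{prop:primes}(i).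

\medskip\noindent\textbf{Case 2: $7\mid f$, $13\nmid f$.} Write $\Delta=49\Delta'$. By \eqref{eq:bound}, $s<98$, so $|\Delta'|<196$ and $19\nmid f$. For $\Delta'=-3$, (F6) gives $h=(7-1)/3=2$. For $\Delta'=-4$ we have $\Delta=-196$, which is in Table~\ref{tab:forms}. Otherwise $h\ge6$ by (F6), so $19$ splits, and $13$ splits as well. Since $\frac{19}{13}>\frac75$, (C2) gives $s<38$, so $|\Delta'|<1444/49<30$ and
\[
|\Delta'|\in\{7,8,11,12,15,16,19,20,23,24,27,28\}.
\]
The nonzero squares modulo $13$ are $1,3,4,9,10,12$, a set stable under sign change, and the residues of the listed numbers are $7,8,11,12,2,3,6,7,10,11,1,2$. So $|\Delta'|\in\{12,16,23,27\}$. For these, $\Delta'\equiv7,3,15,11\pmod{19}$, and the nonzero squares modulo $19$ are $1,4,5,6,7,9,11,16,17$. So $|\Delta'|\in\{12,27\}$ and $\Delta\in\{-588,-1323\}$; both are in Table~\ref{tab:forms}.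

\medskip\noindent\textbf{Case 3: $\gcd(f,91)=1$.} By \eqref{eq:bound}, $|\Delta|<676$, and both $7$ and $13$ split:
\begin{equation}\label{eq:star}
|\Delta|\bmod7\in\{3,5,6\},\qquad|\Delta|\bmod13\in\{1,3,4,9,10,12\}.
\end{equation}
These sets are the nonsquares modulo $7$ and the nonzero squares modulo $13$. So if $\Delta=g^2\Delta'$, then \eqref{eq:star} also holds for $|\Delta'|$.

\medskip\noindent\emph{Case 3a: $196\le|\Delta|<676$.} Now $s\ge14$, so $7$ occurs. By (C2), none of $2,3,4,5$ occurs. Lemma~\ref{lem:forms}(a),(c) then shows that each of $3$ and $5$ divides $f$ or is inert, and that either $\Delta\equiv5\pmod8$ or $\Delta=4\Delta'$ with $\Delta'\equiv1\pmod8$. There are four possibilities.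

\begin{itemize}
\item \emph{$\Delta\equiv5\pmod8$, and $3,5$ are prime to $f$.} Then $|\Delta|\equiv3\pmod8$, $|\Delta|\equiv1\pmod3$, $|\Delta|\equiv\pm2\pmod5$, that is, $|\Delta|\equiv43,67\pmod{120}$. The candidates $283$, $307$, $403$, $427$, $523$, $547$, $643$, $667$ have residues $3,6,4,0,5,1,6,2$ modulo $7$. The survivors $283,307,523,643$ have residues $10,8,3,6$ modulo $13$. This leaves $-523$, which is in Table~\ref{tab:forms}, and $-283$.
\item \emph{$\Delta\equiv5\pmod8$ and $3\mid f$.} Then $|\Delta|=9|\Delta'|$ with $|\Delta'|\equiv3\pmod8$ and $22\le|\Delta'|\le75$. The candidates $27,35,43,51,59,67,75$ have residues $6,0,1,2,3,4,5$ modulo $7$, and $27,59,75$ have residues $1,7,10$ modulo $13$. This leaves $\Delta=-675$, which is in Table~\ref{tab:forms}, and $\Delta=-243$.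
\item \emph{$\Delta\equiv5\pmod8$, $3\nmid f$ and $5\mid f$.} Then $|\Delta|\equiv19\pmod{24}$ and $|\Delta|=25|\Delta'|$ with $8\le|\Delta'|\le27$. As $25\equiv1\pmod{24}$, we get $|\Delta'|=19$ and $|\Delta|=475\equiv7\pmod{13}$, contrary to \eqref{eq:star}.
\item \emph{$\Delta=4\Delta'$ with $\Delta'\equiv1\pmod8$.} Then $|\Delta'|=55+8r$ with $0\le r\le14$, and $|\Delta'|\equiv6+r\pmod7$. So $r\equiv0,4,6\pmod7$ and $|\Delta'|\in\{55,87,103,111,143,159,167\}$, with residues $3,9,12,7,0,3,11$ modulo $13$. This leaves $55,87,103,159$. The discriminants $-55,-87,-159$ are fundamental, so $f=2$, and the prime $5$, $3$, $3$ respectively is ramified and prime to $f$, which was excluded above. The value $103$ gives $\Delta=-412$, which is in Table~\ref{tab:forms}.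
\end{itemize}

\medskip\noindent\emph{Case 3b: $|\Delta|<196$.} The conditions $|\Delta|\equiv0,3\pmod4$ and $|\Delta|\bmod7\in\{3,5,6\}$ mean $|\Delta|\equiv3,12,19,20,24,27\pmod{28}$. The array below lists these numbers. Along a row the residue modulo $13$ increases by $2$, and the numbers that satisfy the second condition in \eqref{eq:star} are in boldface.
\[
\begin{array}{rrrrrrr}
\mathbf{3}&31&59&\mathbf{87}&115&143&171\\
\mathbf{12}&\mathbf{40}&\mathbf{68}&96&124&\mathbf{152}&180\\
19&47&\mathbf{75}&\mathbf{103}&\mathbf{131}&\mathbf{159}&187\\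
20&\mathbf{48}&76&104&132&\mathbf{160}&188\\
24&52&80&\mathbf{108}&136&164&\mathbf{192}\\
\mathbf{27}&\mathbf{55}&83&111&\mathbf{139}&167&195
\end{array}
\]
We have $h(-3)=1$, and (F6) gives $h(-12)=h(-27)=1$ and $h(-48)=h(-75)=2$. For $-40$ a reduced form has $a\le3$ and $b$ even, and $4a\mid b^2+40$ leaves only $(1,0,10)$ and $(2,0,5)$, so $h(-40)=2$. The values $55$, $68$, $87$, $103$, $131$, $152$, $159$, $160$, $192$ are in Table~\ref{tab:forms}. This leaves $-108$ and $-139$.
\end{proof}

\section{The discriminants $-139$, $-243$, $-283$}\label{sec:quat}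

For these discriminants $7$ and $13$ split, but $17$ is inert. By Proposition~\ref{prop:primes}(iii) it suffices to show that the residue $0$ does not occur at a place above $17$. We can decide this without computing singular moduli. If $j(\widetilde E)=0$, then both $\sqrt{-3}$ and $\sqrt\Delta$ lie in the endomorphism ring of $\widetilde E$; together they generate the quaternion algebra, whose ramification is known, and this constrains their inner product.

We recall what is needed. For $a,b\in\mathbb Q^*$, the algebra $(a,b)$ has $\mathbb Q$-basis $1,\mu,\nu,\mu\nu$ with $\mu^2=a$, $\nu^2=b$, $\mu\nu=-\nu\mu$. If $a$ is not a square in $\mathbb Q_\ell$, then $(a,b)$ ramifies at $\ell$ if and only if $b$ is not a norm from $\mathbb Q_\ell(\sqrt a)$; if this extension is unramified, the norms are the elements of even valuation. For a supersingular curve $\widetilde E$ in characteristic $p$, the algebra $\mathcal B=\operatorname{End}(\widetilde E)\otimes\mathbb Q$ is the quaternion algebra over $\mathbb Q$ ramified exactly at $p$ and $\infty$. Its conjugation $\phi\mapsto\overline\phi$ reverses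 products, the trace $\operatorname{tr}\phi=\phi+\overline\phi$ is an integer for $\phi\in\operatorname{End}(\widetilde E)$, and the norm $\phi\overline\phi$ is positive definite. For trace-zero elements $\mu,\nu$ we have $\overline{\mu\nu}=\nu\mu$, so $\mu\nu+\nu\mu=\operatorname{tr}(\mu\nu)$; moreover $\mu^2=-\mu\overline\mu\le0$, with equality only for $\mu=0$. Finally, reduction embeds $\operatorname{End}(E)$ in $\operatorname{End}(\widetilde E)$ and is a bijection $E[g]\to\widetilde E[g]$ for $p\nmid g$. We write $v_\ell$ for the $\ell$-adic valuation on $\mathbb Q$.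

\begin{lemma}\label{lem:quat}
Let $\Delta\neq-3$ be an odd discriminant, let $p\ge5$ be a prime that does not divide $f$ and does not split in $K$, and let $v$ lie above $p$. Suppose that some $x_i\equiv0$ at $v$. Then there is an odd integer $t$ such that $M=(3|\Delta|-t^2)/4$ is a positive integer, $v_p(M)$ is odd, and $v_\ell(M)$ is even for every prime $\ell\equiv2\pmod3$ with $\ell\neq p$.
\end{lemma}

\begin{proof}
Let $j(E)=x_i$. By (F4), $\widetilde E$ is supersingular with $j(\widetilde E)=0$, so $p\equiv2\pmod3$ by (F5), and there is $\omega\in\operatorname{End}(\widetilde E)$ with $\omega^2+\omega+1=0$. Put $\rho=2\omega+1$; then $\rho^2=-3$, $\operatorname{tr}\omega=-1$ and $\operatorname{tr}\rho=0$. Let $\alpha,\beta\in\operatorname{End}(\widetilde E)$ be the images of $\sqrt\Delta$ and $(\Delta+\sqrt\Delta)/2$, so that $\alpha=2\beta-\Delta$, $\alpha^2=\Delta$ and $\operatorname{tr}\alpha=0$. Then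
\[
\rho\alpha+\alpha\rho=\operatorname{tr}(\rho\alpha)=2\operatorname{tr}(\omega\alpha)=4\operatorname{tr}(\omega\beta)+2\Delta=2t,\qquad t=2\operatorname{tr}(\omega\beta)+\Delta ,
\]
and $t$ is an odd integer. To obtain a standard basis of $\mathcal B$, project $\alpha$ orthogonally to $\rho$: put $\alpha'=\alpha+\frac t3\rho$. Then
\[
\rho\alpha'+\alpha'\rho=2t+\tfrac{2t}3\rho^2=0,\qquad
\alpha'^2=\Delta+\tfrac t3\cdot2t+\tfrac{t^2}9\cdot(-3)=\Delta+\tfrac{t^2}3=-\tfrac{4M}3 .
\]
The number $M$ is an integer because $3|\Delta|\equiv1\equiv t^2\pmod4$, and $M\ge0$ because $\alpha'$ has trace zero.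

Suppose $M=0$. Then $t=3g$ with $g$ odd, $\Delta=-3g^2$, so $f=|g|$ is prime to $p$, and $\alpha'=0$ gives $\alpha=-g\rho$. Thus $\alpha$ kills $\widetilde E[g]$, so $\sqrt\Delta\in\operatorname{End}(E)$ kills $E[g]$ and is divisible by $g$ in $\operatorname{End}(E)=\mathcal O_\Delta$. Hence $\sqrt{-3}\in\mathcal O_\Delta$. In every element of $\mathcal O_\Delta$ the coefficient of $\sqrt{-3}$ lies in $\frac g2\mathbb Z$, so $g\mid2$, $g=\pm1$ and $\Delta=-3$, which is excluded.

So $M>0$ and $\mathcal B\cong(-3,-4M/3)$. For a prime $\ell\equiv2\pmod3$, including $\ell=2$ (as $-3\equiv5\pmod8$), the field $\mathbb Q_\ell(\sqrt{-3})$ is the unramified quadratic extension of $\mathbb Q_\ell$. So $\mathcal B$ ramifies at $\ell$ if and only if $v_\ell(4M/3)$ is odd, that is, if and only if $v_\ell(M)$ is odd. Since $p$ is the only finite prime at which $\mathcal B$ ramifies, the lemma follows.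
\end{proof}

\begin{proposition}\label{prop:three}
The discriminants $-139$, $-243$, $-283$ are not trinomial.
\end{proposition}

\begin{proof}
The conductors are $1,9,1$. The nonzero squares modulo $17$ are $1,2,4,8,9,13,15,16$, and $\Delta\equiv14,12,6\pmod{17}$, so $17$ is inert in each case. Suppose that some $x_i\equiv0$ at a place above $17$, and let $t,M$ be as in Lemma~\ref{lem:quat}. Then $t$ is odd, $t^2<3|\Delta|$, and $t^2\equiv3|\Delta|\pmod{17}$ because $17\mid M$. The possibilities are:
\[
\begin{array}{c|c|c|c|c|c}
\Delta&3|\Delta|&3|\Delta|\bmod17&t\bmod17&|t|&M\\ \hline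
-139&417&9&\pm3&3&102\\
-243&729&15&\pm7&7&170\\
-283&849&16&\pm4&13,\ 21&170,\ 102
\end{array}
\]
(The positive integers below $\sqrt{3|\Delta|}$ in the given classes are $3,14,20$; $7,10,24$; and $4,13,21$.) But $v_2(102)=v_2(170)=1$, contrary to Lemma~\ref{lem:quat} with $\ell=2$. So no $x_i\equiv0$, and Proposition~\ref{prop:primes}(iii) shows that $\Delta$ is not trinomial.
\end{proof}

\section{The discriminant $-108$}\label{sec:108}

By (F6), $h(-108)=h(-27)\,(2+1)=3$, and the classes are $(1,0,27)$ and $(4,\pm2,7)$. So $x_3=\overline{x_2}$, and only one leading coefficient $a>1$ occurs. In $K=\mathbb Q(\sqrt{-3})$ the primes $7,13,19$ split and $17$ is inert, but we shall see that the residue $0$ does occur at $17$. So neither argument applies as it stands. Each, however, still gives an inequality between $d=m-n$ and $n$: at $17$, one root is small and the other two are close, which makes $d$ large; at infinity, Lemma~\ref{lem:arch} and an integrality argument make $d$ small.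

\subsection{The class polynomial modulo $17$}

For a lattice $L\subset\mathbb C$ let $j(L)$ be the $j$-invariant of $\mathbb C/L$; the endomorphism ring of $\mathbb C/L$ is the multiplier ring $R(L)=\{\gamma\in\mathbb C:\gamma L\subset L\}$. The modular polynomial of level $2$,
\begin{align*}
\Phi_2(X,Y)={}&X^3+Y^3-X^2Y^2+1488(X^2Y+XY^2)-162000(X^2+Y^2)\\
&+40773375XY+8748000000(X+Y)-157464000000000,
\end{align*}
satisfies $\Phi_2(X,j(\Lambda))=\prod_L(X-j(L))$, the product over the three sublattices $L$ of index $2$ in $\Lambda$.

\begin{lemma}\label{lem:class}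
We have $\prod_{i=1}^3(X-x_i)\equiv X(X-8)^2\pmod{17}$.
\end{lemma}

\begin{proof}
Let $\mathcal O=\mathcal O_{-27}=\mathbb Z[\frac{1+3\sqrt{-3}}2]$, with $j(\mathcal O)=-12288000$, and let $L\subset\mathcal O$ have index $2$. Then $2\mathcal O\subset L$, so $R(L)$ contains $\mathbb Z+2\mathcal O=\mathcal O_{-108}$, which has index $2$ in $\mathcal O$. The generator of $\mathcal O$ has minimal polynomial $T^2-T+7$, irreducible modulo $2$, so $\mathcal O/2\mathcal O\cong\mathbb F_4$ has no $\mathcal O$-submodule of order $2$. Hence $L$ is not an $\mathcal O$-module, and $\mathcal OL=\mathcal O$. If $\gamma L\subset L$, then $\gamma\mathcal O=\gamma\mathcal OL\subset\mathcal OL=\mathcal O$, so $\gamma\in\mathcal O$. Thus $\mathcal O_{-108}\subset R(L)\subsetneq\mathcal O$, and $R(L)=\mathcal O_{-108}$. So the monic rational cubic $\Phi_2(X,-12288000)$ has a root of discriminant $-108$, which has degree $3$, and the cubic is $\prod_i(X-x_i)$.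

Modulo $17$ we have $-12288000\equiv8$, $1488\equiv9$, $162000\equiv7$, $40773375\equiv14$, $8748000000\equiv5$. The part of $\Phi_2$ free of $X$ is $(Y-54000)^3$, which is $\equiv0$ at $Y=8$ because $54000\equiv8$. The coefficient of $X^2$ is $-Y^2+1488Y-162000\equiv-64+72-7=1$, and that of $X$ is $1488Y^2+40773375Y+8748000000\equiv576+112+5=693\equiv13$. Finally $X^2+X+13\equiv X^2-16X+64=(X-8)^2$.
\end{proof}

\subsection{Two incompatible bounds for $d$}

\begin{proposition}\label{prop:108}
The discriminant $-108$ is not trinomial.
\end{proposition}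

\begin{proof}
Suppose that $X^m+AX^n+B$, $B\neq0$, vanishes at $x_1,x_2,x_3$. Put $R=|x_1|$, $r=|x_2|=|x_3|$ and $\varepsilon=r/R$. Since $\pi\sqrt{108}=32.648\ldots$, (F2) gives
\[
32.64<\log R\le32.65,\qquad r\le e^{8.163}+2079<5590,\qquad\log r<8.63,\qquad\log(1/\varepsilon)>24 .
\]
In particular $x_1^k\neq x_2^k,x_3^k$ for $k\ge1$. Hence $A=-(x_1^m-x_2^m)/(x_1^n-x_2^n)$ is a nonzero element of $H$, and $B\in H$, so that $v(A)$ and $v(B)$ make sense and are finite.

\medskip\noindent\emph{Lower bound.} Fix $v$ above $17$. Since $17\nmid\Delta$, the valuation $v$ takes integer values on $H^*$ by (F3). By Lemma~\ref{lem:class} we can name the three roots $y_0,y_1,y_2$ so that $y_0\equiv0$ and $y_1\equiv y_2\equiv8$. Put $e=v(y_0)\ge1$ and $\delta=v(y_1/y_2-1)\ge1$; both are finite, as $y_0\neq0$ and $y_1\neq y_2$. Since $y_1,y_2$ are units and $\delta>\frac1{16}$, (F7) gives, for every integer $k\neq0$,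
\[
v(y_1^k-y_2^k)=v\big((y_1/y_2)^k-1\big)=v\big(k\log(y_1/y_2)\big)=\delta+v(k).
\]
The two close roots determine the valuations of $A$ and $B$. Subtracting the equations $y^m+Ay^n+B=0$ for $y=y_1,y_2$, and then the equations $y^d+A+By^{-n}=0$, we get
\[
y_1^m-y_2^m=-A(y_1^n-y_2^n),\qquad y_1^d-y_2^d=-B(y_1^{-n}-y_2^{-n}),
\]
hence
\begin{equation}\label{eq:vals}
v(m)=v(A)+v(n),\qquad v(d)=v(B)+v(n).
\end{equation}
The small root gives $B=-y_0^n(y_0^d+A)$.

Suppose $v(A)<0$. Then $v(y_0^d+A)=v(A)$ and $v(B)=ne+v(A)$. On the other hand, \eqref{eq:vals} gives $v(m)<v(n)$, so $v(d)=v(m-n)=v(m)$ and $v(B)=v(m)-v(n)=v(A)$. This contradicts $ne>0$. So $v(A)\ge0$, whence $v(B)\ge ne\ge n$, and \eqref{eq:vals} gives $v(d)\ge n$. Therefore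
\[
d\ge17^n\ge17n .
\]

\medskip\noindent\emph{Upper bound.} Lemma~\ref{lem:arch} makes $x_2^n-x_3^n$ small when $d$ is large. To bound it below, we complete it to a product over the Galois orbit:
\[
\Pi=(x_1^n-x_2^n)(x_1^n-x_3^n)(x_2^n-x_3^n).
\]
The first two factors are nonzero. If $x_2^n=x_3^n$, an automorphism of $H$ taking $x_2$ to $x_1$ would give $x_1^n=x_k^n$ with $k\neq1$, which is impossible. So $\Pi\neq0$. The number $\Pi^2$ is a symmetric polynomial with integer coefficients in the algebraic integers $x_1,x_2,x_3$, which form one Galois orbit; so $\Pi^2\in\mathbb Z$ and $|\Pi|\ge1$. Lemma~\ref{lem:arch} with $x=x_2$, $x'=x_3$ gives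
\[
1\le|\Pi|\le(2R^n)^2\cdot r^n\cdot\frac{2\varepsilon^d}{1-\varepsilon}\le9R^{2n}r^n\varepsilon^d .
\]
Taking logarithms, $24d\le(65.3+8.63)n+\log9<77n$, so $d<3.3n$. This contradicts $d\ge17n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:four}, a trinomial discriminant is one of $-108$, $-139$, $-243$, $-283$, and these are excluded by Propositions~\ref{prop:three} and~\ref{prop:108}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BMZ} Bilu, Masser and Zannier, Math. Proc. Camb. Phil. Soc. \textbf{154} (2013).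

\bibitem{Cox} Cox, \emph{Primes of the form $x^2+ny^2$}.

\bibitem{Lang} Lang, \emph{Elliptic Functions}.

\bibitem{Sil} Silverman, \emph{The Arithmetic of Elliptic Curves}.

\bibitem{Tri} \emph{Trinomials, Singular Moduli and Riffaut's Conjecture},
\texttt{http://www.mccme.ru/\textasciitilde smirnoff/zykin/bilu\_slides.pdf}.

\end{thebibliography}
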